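# A quaternionic Monge–Ampère equation that no constant makes solvable

## 1. Theorems A and B: at most one constant, and for $n\ge 2$ sometimes none

Throughout, $(M,I,J,K,g)$ is a hyperhermitian manifold of real dimension $4n$ with associated form $\Omega$, and the equation under study is
$$(\Omega+\partial\partial_J\phi)^n=e^{f+b}\,\Omega^n. \tag{1.1}$$
Here $f$ is a given smooth real function; the unknowns are a smooth real function $\phi$ and a real number $b$. All terms are defined below.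

**Theorem A.** There are a compact connected hyperhermitian manifold $(M,I,J,K,g)$ of real dimension $8$ (with $M$ diffeomorphic to $S^7\times S^1$) and a smooth real function $f$ on $M$ such that for no $b\in\mathbb R$ does $(\Omega+\partial\partial_J\phi)^2=e^{f+b}\Omega^2$ have a smooth solution.

**Theorem B.** Consider the following conjecture: on a compact connected hyperhermitian manifold, for every smooth real $f$ there is exactly one real $b$ such that (1.1) has a unique, up to a constant, smooth solution.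

1. On every compact connected hyperhermitian manifold and for every $f$ there is at most one $b$ for which a smooth solution exists, and the solution is unique up to a constant.
2. For $n=1$ the conjecture is true.
3. For every $n\ge2$ it is false.

The conjecture is taken from "Monge-Ampère Equation In Hypercomplex Geometry" (https://marcin-sroka.u.matinf.uj.edu.pl/phd.pdf). So it is disproved: the uniqueness half always holds, the existence half holds for $n=1$ and fails in every higher dimension. We now unpack the words.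

**Definition 1.1 (hypercomplex manifold).** A manifold $M$ of real dimension $4n$ with integrable complex structures $I,J,K$ satisfying $IJ=-JI=K$.

The model is $\mathbb H^n$ with $I,J,K$ the left multiplications by $i,j,k$. Any free and properly discontinuous group of diffeomorphisms whose differentials commute with these left multiplications gives a hypercomplex quotient. Two examples will be used: the torus $\mathbb H^m/\mathbb Z^{4m}$, and the quotient of $\mathbb H^2\setminus 0$ by the powers of $(x,y)\mapsto(2x,2^\mu y)$.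

**Definition 1.2 (hyperhermitian metric, associated form).** A Riemannian metric $g$ is hyperhermitian if it is hermitian for each of $I,J,K$. Put $\omega_J(X,Y)=g(JX,Y)$, $\omega_K(X,Y)=g(KX,Y)$ and $\Omega=\omega_J+i\,\omega_K$.

Such metrics are plentiful: with $I_0=\mathrm{id}$, $I_1=I$, $I_2=J$, $I_3=K$ and any Riemannian metric $g'$, the sum $\sum_a g'(I_a\cdot,I_a\cdot)$ is hyperhermitian. Since $JI=-K$ and $KI=J$,
$$\Omega(IX,Y)=-g(KX,Y)+i\,g(JX,Y)=i\,\Omega(X,Y),$$
so $\Omega$ is a $(2,0)$-form with respect to $I$.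

**Definition 1.3 ($\partial_J$, q-positivity, solutions).** $\partial,\bar\partial$ are taken with respect to $I$; $J$ acts on $k$-forms by $(J\alpha)(X_1,\dots,X_k)=\alpha(JX_1,\dots,JX_k)$, and $\partial_J=J^{-1}\bar\partial J$. A $(2,0)$-form is q-positive if it is the form associated with some hyperhermitian metric on $(M,I,J,K)$. A solution of (1.1) is understood to satisfy that $\Omega+\partial\partial_J\phi$ is q-positive.

The structure is called HKT if $\partial\Omega=0$. This is not assumed, and the metric in Theorem A is not claimed to be HKT.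

*Example on $\mathbb H$.* Write $x=z_1+z_2j$ with $z_1,z_2\in\mathbb C$. Left multiplication by $i$ multiplies both $z$'s by $i$, so they are holomorphic coordinates for $I$, and $J(z_1,z_2)=(-\bar z_2,\bar z_1)$. For the Euclidean metric, $g(JX,Y)=\mathrm{Re}(z_1w_2-z_2w_1)$ if $X=(z_1,z_2)$, $Y=(w_1,w_2)$; a $(2,0)$-form is determined by its real part (see Section 2), so $\Omega=dz_1\wedge dz_2$. Lemma 2.1 below gives $\partial\partial_J\phi=\frac14\Delta\phi\; dz_1\wedge dz_2$. On the flat torus $\mathbb H/\mathbb Z^4$ equation (1.1) is therefore $1+\frac14\Delta\phi=e^{f+b}$. Integrating, $e^b\int e^f=\mathrm{vol}$, and for this $b$, and only this one, the linear equation is solvable. The role of $b$ is to meet this one condition.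

## 2. The equation as a determinant of an averaged Hessian

A classical theorem says that a hypercomplex manifold carries a unique torsion-free connection $\nabla$ with $\nabla I=\nabla J=\nabla K=0$, the Obata connection. On $\mathbb H^n$ and on our quotients it is the flat one. For a real symmetric $I,J,K$-invariant bilinear form $h$ put $\Omega_h=h(J\cdot,\cdot)+i\,h(K\cdot,\cdot)$; as computed above, $\Omega_h$ is a $(2,0)$-form.

**Lemma 2.1.** $\partial\partial_J\phi=\Omega_{h_\phi}$ with $h_\phi=\frac14\sum_{a=0}^3\nabla^2\phi(I_a\cdot,I_a\cdot)$.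

*Proof.* The point is to replace forms by a real symmetric matrix. Let $B=\nabla^2\phi$, symmetric because $\nabla$ is torsion-free. From $\bar\partial\phi(X)=\frac12(d\phi(X)+i\,d\phi(IX))$ and $J^{-1}\alpha=-\alpha(J\cdot)$ on $1$-forms, $\partial_J\phi(X)=-\frac12(d\phi(JX)+i\,d\phi(KX))$, which is a $(1,0)$-form. As $\nabla$ is torsion-free and preserves $J,K$, we get $d\partial_J\phi=\beta=\frac12(\beta_1+i\beta_2)$ with
$$\beta_1(X,Y)=B(JX,Y)-B(X,JY),\qquad\beta_2(X,Y)=B(KX,Y)-B(X,KY).$$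
Now $\partial\partial_J\phi$ is the $(2,0)$-part of $\beta$, obtained by inserting $\frac12(X-iIX)$ and $\frac12(Y-iIY)$:
$$\beta^{2,0}(X,Y)=\tfrac14[\beta(X,Y)-\beta(IX,IY)-i\beta(IX,Y)-i\beta(X,IY)].$$
Its real part is $\frac18[\beta_1(X,Y)-\beta_1(IX,IY)+\beta_2(IX,Y)+\beta_2(X,IY)]$. Using $JI=-K$, $KI=J$,
$$-\beta_1(IX,IY)=B(KX,IY)-B(IX,KY),$$
$$\beta_2(IX,Y)+\beta_2(X,IY)=B(JX,Y)-B(IX,KY)+B(KX,IY)-B(X,JY).$$
So the real part equals $\frac14[B(JX,Y)-B(X,JY)+B(KX,IY)-B(IX,KY)]$. This is $h_\phi(JX,Y)$, because $IJ=K$, $J^2=-1$, $KJ=-I$. Finally, a $(2,0)$-form $\omega$ satisfies $\omega(IX,Y)=i\omega(X,Y)$, hence $\mathrm{Im}\,\omega(X,Y)=-\mathrm{Re}\,\omega(IX,Y)$, and it is determined by its real part. $\square$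

So $\Omega+\partial\partial_J\phi=\Omega_U$ with $U:=g+h_\phi$, and q-positivity means $U>0$. The endomorphism $g^{-1}U$ is $g$-symmetric and commutes with $I,J,K$, so it is diagonal in a quaternionic $g$-orthonormal basis, with eigenvalues $\lambda_1,\dots,\lambda_n$ each of real multiplicity $4$. In this basis $\Omega=\sum\Omega_i$ with $\Omega_i$ living on the $i$-th quaternionic line, $\Omega_i^2=0$, so $\Omega^n=n!\,\Omega_1\cdots\Omega_n$ and $\Omega_U^n=\prod\lambda_i\,\Omega^n$. Thus (1.1) reads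
$$U=g+h_\phi>0,\qquad\prod_{i=1}^n\lambda_i=(\det\nolimits_{\mathbb R}g^{-1}U)^{1/4}=e^{f+b}.\tag{2.1}$$

## 3. Maximum principle: uniqueness, the case $n=1$, and reduction to $n=2$

**Proof of Theorem B(1).** The purpose is to compare two solutions where their difference is extremal. Let $(\phi_1,b_1)$, $(\phi_2,b_2)$ be solutions, with forms $U_1,U_2$. At a maximum of $\phi_1-\phi_2$ we have $\nabla^2(\phi_1-\phi_2)\le0$, so $U_1\le U_2$ and $b_1\le b_2$. By symmetry $b_1=b_2$. Then
$$0=\log\det U_1-\log\det U_2=\int_0^1\mathrm{tr}\big((U_2+\tau(U_1-U_2))^{-1}(U_1-U_2)\big)\,d\tau,$$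
which has the form $a^{kl}\nabla^2_{kl}(\phi_1-\phi_2)$ with $(a^{kl})$ positive definite and no zero order term. By the strong maximum principle $\phi_1-\phi_2$ is constant. $\square$

**Proof of Theorem B(2).** For $n=1$ the invariant form $h_\phi$ is a multiple of $g$; taking traces, $h_\phi=(L\phi)g$ with $L=\frac14\mathrm{tr}_g\nabla^2$. The equation is linear, $L\phi=e^{f+b}-1$, and positivity $1+L\phi>0$ is automatic. $L$ is a real scalar second order elliptic operator, so its index is $0$; by the maximum principle $\ker L=\mathbb R$, so $\ker L^*=\mathbb R\rho_0$. If $\rho_0$ changed sign there would be a smooth $\psi>0$ with $\int\rho_0\psi=0$, hence a solution of $L\phi=\psi>0$, which is impossible at a maximum of $\phi$. So we may take $\rho_0\ge0$, $\rho_0\not\equiv0$. The equation is solvable iff $e^b\int e^f\rho_0=\int\rho_0$, which holds for exactly one $b$. Uniqueness is part (1). $\square$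

**Proof of Theorem B(3) from Theorem A.** For $n=2$ it is Theorem A. For $n\ge3$ take $M\times(\mathbb H^{n-2}/\mathbb Z^{4(n-2)})$ with $M,g,f$ from Theorem A, the metric $g\oplus g_{\rm flat}$, and $f$ pulled back. The Obata connection is the product connection. Suppose $(\phi,b)$ is a solution. A torus translation $\tau$ preserves all data, so $\phi\circ\tau$ is a solution with the same $b$, and by (1) $\phi\circ\tau=\phi+c$; comparing maxima, $c=0$. So $\phi$ is pulled back from $M$, $U=(g+h_\phi)\oplus g_{\rm flat}$, the eigenvalues are $\lambda_1,\lambda_2,1,\dots,1$, and $\phi$ solves the equation on $M$ with the same $b$. This contradicts Theorem A. $\square$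

**Remark 3.1 (the continuity method and where it stops).** For $n\ge2$ the first thing to try is to join $0$ to $f$ by $\tau f$, $0\le\tau\le1$. Openness works. On the $\phi\in C^{2,\theta}$ with $\int\phi=0$, $U>0$, and $b\in\mathbb R$, the map $(\phi,b)\mapsto\frac14\log\det(g^{-1}U)-b$ has linearization $(\psi,c)\mapsto L\psi-c$, where $L$ is elliptic of index $0$ without zero order term. If $L\psi=c$, the maximum and minimum of $\psi$ give $c=0$, so $\psi$ is constant, so $\psi=0$. The image of $L$ has codimension one and does not contain the constant $1$, so the linearization is onto. By the implicit function theorem and elliptic regularity, the set of $\tau$ for which a smooth solution exists is open, and it contains $0$. What remains is closedness: bounds for $\phi$ along the path. For $n=1$ linearity made bounds unnecessary. Theorem A says that for $n=2$ closedness must fail for some data. We shall see what goes wrong: a solution can be forced to be singular along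 a submanifold.

The rest of the lecture proves Theorem A.

## 4. The quotient of $\mathbb H^2\setminus 0$ by $(2x,2^\mu y)$, and $2\times2$ calculus on it

Fix $\mu=2000$. On $\mathbb H^2\ni(x,y)$ let $I,J,K$ be left multiplication by $i,j,k$ and let
$$M=(\mathbb H^2\setminus0)/\langle\gamma\rangle,\qquad\gamma(x,y)=(2x,2^\mu y).$$
Each orbit of the flow $(2^\tau x,2^{\mu\tau}y)$ meets $S^7$ exactly once, so $M$ is diffeomorphic to $S^7\times S^1$. The group $Sp(1)$ acts by $(x,y)\mapsto(x,yq)$; it preserves the hypercomplex structure and commutes with $\gamma$. Put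
$$r=|x|,\quad s=|y|^2,\quad\sigma=s\,r^{-2\mu}\in[0,\infty],\quad\vartheta=x_0/|x|\in[-1,1],\quad x_0=\mathrm{Re}\,x.$$
$\sigma$ and $\vartheta$ are $\gamma$-invariant ($\vartheta$ where $x\ne0$). A smooth function of $\sigma$ that is constant for large $\sigma$ is smooth on $M$. Let $M_0=\{y=0\}\subset M$, a compact submanifold; $\sigma=0$ exactly on $M_0$. We write $\Delta_x,\nabla_x,\Delta_y$ for Euclidean operators, $\Delta_S,\nabla_S$ for the unit sphere $S^3\ni x/|x|$. Recall
$$\Delta_x\big(r^df(x/|x|)\big)=r^{d-2}\big(d(d+2)f+\Delta_Sf\big),\tag{4.1}$$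
and, for functions of $\vartheta$, $\Delta_Sf=(1-\vartheta^2)f''-3\vartheta f'$, $|\nabla_Sf|^2=(1-\vartheta^2)f'^2$.

**Invariant forms.** Let $h$ be symmetric and $I,J,K$-invariant on $\mathbb H^2$. Then $h(qX,qY)=h(X,Y)$ for unit quaternions $q$. So $h$ takes one value $A_h$ on unit vectors of $\mathbb H\times0$ and one value $V_h$ on unit vectors of $0\times\mathbb H$. Define $\mathbf c_h\in\mathbb H$ by $h((1,0),(0,\zeta))=\langle\mathbf c_h,\zeta\rangle$, and
$$\mathbf D(h)=A_hV_h-|\mathbf c_h|^2,\qquad\langle\langle h,k\rangle\rangle=A_hV_k+V_hA_k-2\langle\mathbf c_h,\mathbf c_k\rangle .$$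

**Lemma 4.1.** $\mathbf D(h+tk)=\mathbf D(h)+t\langle\langle h,k\rangle\rangle+t^2\mathbf D(k)$; $\det_{\mathbb R}h=\mathbf D(h)^4$; $h>0\iff A_h>0$ and $\mathbf D(h)>0$; if $0<h\le k$ then $\mathbf D(h)\le\mathbf D(k)$.

*Proof.* The first claim is expansion. For unit $q$, $h((q,0),(0,\zeta))=h((1,0),(0,\bar q\zeta))=\langle q\mathbf c_h,\zeta\rangle$, so the off-diagonal block is $|\mathbf c_h|$ times an isometry. In bases adapted to this isometry, $h$ splits into four copies of the matrix with diagonal $A_h,V_h$ and off-diagonal entry $|\mathbf c_h|$. The other claims follow. $\square$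

For a function $u$ let $H(u)=\sum_a\nabla^2u(I_a\cdot,I_a\cdot)$. With $u=\phi/4$ we have $h_\phi=H(u)$; put $U(u)=g+H(u)$. Equation (2.1) becomes
$$U(u)>0,\qquad\mathbf D(U(u))=e^bF,\qquad F:=e^f\,\mathbf D(g).\tag{4.2}$$
We write $A_u,V_u$ for $A_{H(u)},V_{H(u)}$.

**Lemma 4.2.** For functions $\Phi,\Psi$ of $(x,s)$:
$$A_\Phi=\Delta_x\Phi,\qquad V_\Phi=\Delta_y\Phi=4s\Phi_{ss}+8\Phi_s,\qquad\langle\mathbf c_{H(\Phi)},\mathbf c_{H(\Psi)}\rangle=4s\,\nabla_x\Phi_s\cdot\nabla_x\Psi_s.$$

*Proof.* The first two are immediate. With $(i_a)=(1,i,j,k)$, $H(\Phi)((1,0),(0,\zeta))=\sum_a\partial_a\big(2\Phi_s\langle y,i_a\zeta\rangle\big)$, so $\mathbf c_{H(\Phi)}=2\sum_a\partial_a\Phi_s\,\overline{i_a}\,y$; and $\langle\overline{i_a}y,\overline{i_b}y\rangle=s\,\delta_{ab}$. $\square$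

For instance $\Phi=|x|^2$ has $A=8$, $V=0$, $\mathbf c=0$, so $H(|x|^2)=8|dx|^2$. A more important example is $Q:=\sigma=r^{-2\mu}s$.

**Hats.** For $\gamma$-invariant $h$ the functions $\hat A=r^2A$, $\hat V=r^{2\mu}V$, $\hat{\mathbf D}=r^{2+2\mu}\mathbf D$ are $\gamma$-invariant. We put hats likewise on $F$ and on $\langle\langle\cdot,\cdot\rangle\rangle$, with factor $r^{2+2\mu}$. By Lemma 4.2 and (4.1),
$$\hat A_Q=4\mu(\mu-1)\sigma,\quad\hat V_Q=8,\quad\hat{\mathbf D}(HQ)=32\mu(\mu-1)\sigma-16\mu^2\sigma=16\mu(\mu-2)\sigma,\tag{4.3}$$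
so $H(Q)>0$ for $\sigma>0$, while on $M_0$ it has $A=0$, $\mathbf c=0$, $\hat V=8$.

**Lemma 4.3 (touching).** Let $U(u)>0$ and let $\psi$ be smooth near $z$. If $u-\psi$ has a local maximum at $z$, then $U(u)\le U(\psi)$ at $z$ and $\mathbf D(U(\psi))\ge\mathbf D(U(u))>0$ there. If $u-\psi$ has a local minimum at $z$ and $U(\psi)>0$ at $z$, then $\mathbf D(U(u))\ge\mathbf D(U(\psi))$ there.

*Proof.* At a local maximum $\nabla^2(u-\psi)\le0$, so $H(u)\le H(\psi)$; use Lemma 4.1. The other case is the same with roles exchanged. $\square$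

## 5. A partial Legendre transform in $s$

In this section and the next two we assume:

**Hypothesis (S).** $g$ and $F$ are $Sp(1)$-invariant, and $g=\alpha r^{-2}|dx|^2+H(Q)$ on $\{\sigma\le1\}$ for some constant $\alpha>0$. Moreover $(\phi,b)$ is a smooth solution, $u=\phi/4$.

For $q\in Sp(1)$, $u\circ q$ solves the same equation, so $u\circ q=u+c$ by Theorem B(1), and $c=0$ by comparing maxima. So $u$ is $Sp(1)$-invariant, and so is $\Phi:=u+Q$. Since $Sp(1)$ is transitive on spheres $|y|=$ const, $\Phi$ is radial in $y$, hence (a smooth even function of one variable is a smooth function of its square) a smooth function of $(x,s)$, $x\neq0$, up to $s=0$. Put $\mathcal F=e^bF=\mathcal F(x,s)$ and $V=\Delta_y\Phi$. For $\sigma\le1$ we have $U(u)=\alpha r^{-2}|dx|^2+H(\Phi)$, so $V>0$ and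
$$(\alpha r^{-2}+\Delta_x\Phi)\,V-4s\,|\nabla_x\Phi_s|^2=\mathcal F.\tag{5.1}$$

**Step 1: a new variable in place of $s$.** The aim is to remove the quadratic gradient term. Let $\pi=s^2\Phi_s$. Then $\pi_s=2s\Phi_s+s^2\Phi_{ss}=\frac s4V>0$ for $s>0$, and $\pi\to0$ as $s\to0$, so $\pi>0$ for $s>0$. Let $s=S(x,\pi)$ be the inverse function, smooth for $\pi>0$, and put
$$T=1/S,\qquad Y(x,\pi)=\Phi(x,S)+\pi/S.$$
Since $\Phi_s(x,S)=\pi/S^2$,
$$\partial_\pi Y=\Phi_sS_\pi+\frac1S-\frac{\pi S_\pi}{S^2}=T,\qquad\nabla_xY=(\nabla_x\Phi)(x,S).$$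
Differentiating $S^2\Phi_s(x,S)=\pi$ in $x$ gives $s^2\nabla_x\Phi_s+\frac s4V\nabla_xS=0$, i.e. $\nabla_xS=-4s\nabla_x\Phi_s/V$. Hence by (5.1)
$$\Delta_xY=\Delta_x\Phi+\nabla_x\Phi_s\cdot\nabla_xS=\Delta_x\Phi-\frac{4s|\nabla_x\Phi_s|^2}V=\frac{\mathcal F}V-\alpha r^{-2}.$$

**Step 2: the reduced equation.** We make the right side a $\pi$-derivative, so that $\alpha$ disappears. Since $V=4\pi_s/s=4/(SS_\pi)$,
$$\frac{\mathcal F}V=\tfrac14\mathcal F(x,S)\,SS_\pi=\partial_\pi[\mathcal G(x,S)],\qquad\mathcal G(x,s)=\tfrac14\int_0^s\mathcal F(x,s')\,s'\,ds'.$$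
Put $\Gamma(x,T)=\mathcal G(x,1/T)$ for $T>0$; it is positive and strictly decreasing in $T$. Differentiating $\Delta_xY$ in $\pi$,
$$\mathcal N(T):=\Delta_xT-\partial_\pi^2[\Gamma(x,T)]=0.\tag{5.2}$$
For every positive function $T=1/S$ of $(x,\pi)$, whether it solves (5.2) or not,
$$\partial_\pi^2[\Gamma(x,T)]=\tfrac14\big[\mathcal F_s\,SS_\pi^2+\mathcal F\,(SS_\pi)_\pi\big].\tag{5.3}$$

*Two examples.* For $\Phi=Q$: $\pi=s^2r^{-2\mu}$, so $T=r^{-\mu}\pi^{-1/2}$. For $\Phi=W(x)^{1+p}s^p$ with $W>0$, $0<p<1$, which is not smooth at $s=0$: $\pi=pW^{1+p}s^{1+p}$, so $T=(p/\pi)^{1/(1+p)}W$. The second is harmonic in $x$ wherever $W$ is.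

**Step 3: scaling and behaviour at $M_0$.** We record what smoothness of $u$ across $M_0$ means for $T$. Put $P=\pi r^{-2\mu}=\sigma^2\Phi_\sigma$, which is $\gamma$-invariant. Also $T=r^{-2\mu}/\sigma$ and $T(2x,2^{2\mu}\pi)=2^{-2\mu}T(x,\pi)$. On the compact set $M_0$, $\Phi_\sigma=\hat V/8>0$ with $\hat V=r^{2\mu}V$, so $P$ is comparable to $\sigma^2$ for small $\sigma$, and there are constants $c',C'>0$, depending on the solution, with
$$c'P^{-1/2}\le r^{2\mu}T\le C'P^{-1/2}\qquad\text{for small }P.\tag{5.4}$$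

**Step 4: where $T$ is defined.** Suppose that for some $P_2>0$
$$\Phi|_{\sigma=1}-\Phi|_{\sigma=1/2}\ge2P_2\qquad\text{for every }x\neq0.\tag{5.5}$$
By the mean value theorem $\Phi_\sigma\ge4P_2$ at some $\sigma\in(\frac12,1)$, so $P=\sigma^2\Phi_\sigma\ge P_2$ there. For fixed $x$, $P$ increases strictly with $\sigma$, so $P|_{\sigma=1}>P_2$ for all $x$. Hence $T$ is defined and smooth in a neighbourhood of $\{0<P\le P_2\}$, (5.2) holds there, and
$$\sigma<1,\qquad T>r^{-2\mu}\qquad(0<P\le P_2).\tag{5.6}$$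

## 6. Decay in a cone, and a contradiction if $\mathcal F$ could vanish there

Look at (5.2) with $\mathcal F=0$: for each fixed $\pi$, $T(\cdot,\pi)$ is harmonic in $x$. For fixed $\pi$, $P\to0$ means $r\to\infty$, and (5.4) says that $T$ decays like $r^{-2\mu}(\pi r^{-2\mu})^{-1/2}=r^{-\mu}\pi^{-1/2}$, a rate we can make as large as we please by taking $\mu$ large. But a positive harmonic function on a cone in $\mathbb R^4$ cannot decay faster than a rate given by the cone. Here is an explicit subharmonic function to measure this. Let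
$$a=\tfrac1{10},\qquad\Lambda=a\mu(a\mu-2)=200\cdot198=39600,\qquad v=\vartheta-\tfrac34\in(0,\tfrac14],\qquad\kappa=v+v^{3/2}\le\tfrac38.$$

**Lemma 6.1.** For $\vartheta>\frac34$: $\Lambda\kappa+\Delta_S\kappa\ge c_3\kappa^{-1/2}$ with $c_3=0.14$. Hence $\Delta_x(r^{-a\mu}\kappa)\ge c_3r^{-a\mu-2}\kappa^{-1/2}$.

*Proof.* We have $\Lambda\kappa+\Delta_S\kappa=\Lambda\kappa-3\vartheta(1+\frac32v^{1/2})+\frac34v^{-1/2}(1-\vartheta^2)$, and $\kappa\ge v$, so $\kappa^{-1/2}\le v^{-1/2}$. If $v\le\frac1{900}$, then $\vartheta\le0.7512$, so $\frac34(1-\vartheta^2)\ge0.32$ and $3\vartheta(1+\frac32v^{1/2})\le3\cdot0.7512\cdot1.05\le2.4$; the last two terms are $\ge0.32v^{-1/2}-2.4\ge0.24v^{-1/2}$, since $v^{-1/2}\ge30$. If $v\ge\frac1{900}$, the expression is $\ge\frac\Lambda{900}-3\cdot1.75=44-5.25\ge38\ge30c_3\ge c_3v^{-1/2}$. The last claim is (4.1) with $d=-a\mu$, for which $d(d+2)=\Lambda$. $\square$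

*The contradiction in the degenerate case.* Suppose that (5.5) holds and that $\mathcal F$ vanished where $\vartheta\ge\frac34$, $\sigma\le1$, with $V>0$ there as before. Fix $\pi$ and let $r_\pi=(\pi/P_2)^{1/2\mu}$, so $P\le P_2$ means $r\ge r_\pi$. On the truncated cone $\{\vartheta>\frac34,\ r>r_\pi\}$ the function $T(\cdot,\pi)$ is positive and harmonic, and $T>r_\pi^{-2\mu}$ for $r=r_\pi$. The function $T'=r_\pi^{-2\mu}(r/r_\pi)^{-200}\kappa$ is subharmonic, vanishes on $\vartheta=\frac34$, tends to $0$ as $r\to\infty$, and is $<r_\pi^{-2\mu}$ for $r=r_\pi$. By the maximum principle $T\ge T'$. At $\vartheta=1$ this is decay no faster than $r^{-200}$, whereas (5.4) gives $T\le C'\pi^{-1/2}r^{-2000}$. This is a contradiction.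

*Where this stops.* In our problem $F=e^f\mathbf D(g)$ is positive, so $T$ is not harmonic on slices: the term $\partial_\pi^2\Gamma$ couples the slices, and for a small function $T_-$ like $T'$ it has size $\mathcal FT_-^{-2}\pi^{-2}$, which blows up where $\kappa\to0$. (That is why $\kappa$ carries the extra $v^{3/2}$, which produces the gain $\kappa^{-1/2}$ in Lemma 6.1.) Moreover nothing so far gives (5.5). The next section removes the first difficulty: it suffices that $\hat{\mathcal F}$ be small in the cone, with a smallness depending only on $P_2$. Sections 8–11 then build data with small $F$ in the cone for which (5.5) holds with a $P_2$ that does not shrink as $F$ does.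

## 7. The cone argument with a small positive right side

**Proposition 7.1.** For every $P_2>0$ there is $\delta=\delta(P_2)>0$ such that the following cannot hold together with Hypothesis (S):

1. (5.5), with this $P_2$;
2. $\hat{\mathcal F}=e^b\hat F\le\delta$ where $\vartheta\ge\frac34$, $\sigma\le1$;
3. for fixed $x$, $F$ is nonincreasing in $s$ on $\{\sigma\le1\}$.

*Proof.* Put $\beta=\frac25$ and $e_0=1-\frac a2=0.95$. Assume all conditions.

**Step 1: the crude lower bound $T\ge T_0:=c_1r^{-2\mu(1-\beta)}\pi^{-\beta}=c_1r^{-2\mu}P^{-\beta}$ for $0<P\le P_2$, with $c_1=P_2^\beta$.** It is needed to confine the set where the finer comparison function exceeds $T$. At $P=P_2$, $T>r^{-2\mu}=T_0$ by (5.6). As $P\to0$, $T/T_0\to\infty$ by (5.4), since $\beta<\frac12$. The quotient $T/T_0$ is invariant under $(x,\pi)\mapsto(2x,2^{2\mu}\pi)$. So if $\lambda_0:=\inf T/T_0<1$, it is attained at a point with $0<P<P_2$. There $T-\lambda_0T_0$ has a local minimum $0$ and, $\Gamma$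 being decreasing in $T$, $\Gamma(x,T)-\Gamma(x,\lambda_0T_0)$ has a local maximum $0$. So $0=\mathcal N(T)\ge\mathcal N(\lambda_0T_0)$ at the point. On the other hand $\Delta_xT_0>0$ because $2\mu(1-\beta)>2$. For $\lambda_0T_0$ the function $S$ is $\mathrm{const}(x)\cdot\pi^\beta$. At our point $S$ is the actual value of $s$, where $\sigma<1$, so $\mathcal F_s\le0$ by condition 3; and $(SS_\pi)_\pi$ is a positive multiple of $\beta(2\beta-1)\pi^{2\beta-2}<0$. By (5.3), $\partial_\pi^2[\Gamma(x,\lambda_0T_0)]<0$. So $\mathcal N(\lambda_0T_0)>0$, a contradiction.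

**Step 2: a function $T_-$ with $\mathcal N(T_-)>0$ wherever $T_->T$.** This is the replacement for $T'$ of Section 6. Let
$$T_-=A\,r^{-a\mu}\kappa\,\pi^{-e_0}=r^{-2\mu}A\,\kappa\,P^{-e_0},\qquad A=\tfrac12P_2^{e_0},$$
on $\{\vartheta>\frac34\}$. For $\frac12P_2\le P\le P_2$, $T_-\le\frac12\cdot\frac38\cdot2^{e_0}r^{-2\mu}<r^{-2\mu}<T$. Let $\mathcal D=\{\vartheta>\frac34,\ 0<P<P_2\}$ and $\mathcal O=\{T_->T\}\subset\mathcal D$. On $\mathcal O$ two facts hold. First, $T_->r^{-2\mu}$, so the value $s=1/T_-$ has $\sigma<1$. Second, by Step 1, $T_->T_0$, i.e.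
$$P^{e_0-\beta}<A\kappa/c_1.\tag{7.1}$$
Here $S=1/T_-=\mathrm{const}(x)\cdot\pi^{e_0}$, so $(SS_\pi)_\pi=e_0(2e_0-1)S^2\pi^{-2}$ with $0<e_0(2e_0-1)=0.855<1$. By (5.3) and condition 3, on $\mathcal O$
$$\partial_\pi^2[\Gamma(x,T_-)]\le\tfrac14\mathcal F\,T_-^{-2}\pi^{-2}\qquad(\mathcal F\text{ at }s=1/T_-),$$
while Lemma 6.1 gives $\Delta_xT_-\ge c_3r^{-2}T_-\kappa^{-3/2}$. Multiply by $r^{2+6\mu}T_-^2P^{3e_0}$ and insert $T_-$ and $\pi=r^{2\mu}P$. Since $\hat{\mathcal F}\le\delta$, the inequality $\mathcal N(T_-)>0$ follows from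
$$c_3A^3\kappa^{3/2}>\tfrac14\,\delta\,P^{3e_0-2}.$$
Now $\frac{3e_0-2}{e_0-\beta}=\frac{0.85}{0.55}=\frac{17}{11}>\frac32$ and $\kappa<1$, so (7.1) gives $P^{3e_0-2}<(A\kappa/c_1)^{17/11}\le(A/c_1)^{17/11}\kappa^{3/2}$. So
$$\delta:=2c_3A^3(c_1/A)^{17/11}\tag{7.2}$$
works; it depends only on $P_2$.

**Step 3: $T\ge T_-$ on $\mathcal D$.** An extremum argument as in Step 1 is not available: by (5.4), $T/T_-\to0$ as $P\to0$ with $\vartheta>\frac34$ fixed, so the infimum is not attained. We test against a positive function instead. Let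
$$d=T_--T,\qquad q=\Gamma(x,T)-\Gamma(x,T_-),$$
smooth on $\mathcal D$. Because $\Gamma$ is strictly decreasing in $T$, they are positive on the same set: $\{q>0\}=\{d>0\}=\mathcal O$. On $\mathcal O$, $\Delta_xd+\partial_\pi^2q=\mathcal N(T_-)-\mathcal N(T)\ge0$.

Next, for a smooth function $k$ and $L=\Delta_x$ or $\partial_\pi^2$, we have $Lk^+\ge1_{\{k>0\}}Lk$ as distributions (Kato). Indeed, choose convex nondecreasing smooth $\beta_n$ with $\beta_n(k)\to k^+$ and $\beta_n'(k)\to1_{\{k>0\}}$ boundedly; then $L\beta_n(k)\ge\beta_n'(k)Lk$, and let $n\to\infty$. Hence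
$$\Delta_xd^++\partial_\pi^2q^+\ge1_{\mathcal O}(\Delta_xd+\partial_\pi^2q)\ge0\qquad\text{on }\mathcal D.\tag{7.3}$$
The functions $d^+,q^+$ vanish for $P\ge\frac12P_2$ and, for $P\ge\varepsilon$, also near $\vartheta=\frac34$, since by (7.1) $A\kappa>c_1\varepsilon^{e_0-\beta}$ on $\mathcal O\cap\{P\ge\varepsilon\}$.

*The weight.* With $e_1=\frac1{2\mu}$ let $\omega=\pi^{e_1}x_0|x|^{-4}>0$. By (4.1) with $d=-3$, $\Delta_x\omega=0$. Further,
$$r|\nabla_x\omega|\le C\omega,\qquad\omega_{\pi\pi}=e_1(e_1-1)\pi^{-2}\omega<0,\qquad\omega(2x,2^{2\mu}\pi)=2^{-2}\omega(x,\pi),$$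
the first because $x_0\ge\frac34r$ on $\mathcal D$.

*Invariance.* Say that a function has weight $k$ if it is multiplied by $2^k$ under $(x,\pi)\mapsto(2x,2^{2\mu}\pi)$. As $\mathcal F$ has weight $-2-2\mu$ and $s$ has weight $2\mu$, the functions $\mathcal G,\Gamma,q$ have weight $2\mu-2$. $\omega_{\pi\pi}$ has weight $-2-4\mu$, $d$ has weight $-2\mu$, $dx\,d\pi$ has weight $4+2\mu$. So $q^+\omega_{\pi\pi}\,dx\,d\pi$ and $d^+\omega r^{-2}\,dx\,d\pi$ are both invariant.

*Testing.* Test (7.3) with $\omega\,\Xi(P/\varepsilon)\,\lambda_m(r)$. Here $\Xi$ is smooth with values in $[0,1]$, $\Xi=0$ on $[0,1]$, $\Xi=1$ on $[2,\infty)$; and $\lambda_m:(0,\infty)\to[0,1]$ equals $1$ on $[1,2^m]$, is supported in $[\frac12,2^{m+1}]$, and satisfies $r|\lambda_m'|+r^2|\lambda_m''|\le C$. On the support of this function $d^+,q^+$ vanish outside a compact subset of $\mathcal D$, so after multiplication by a cutoff equal to $1$ near that set it is an admissible nonnegative test function,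 and
$$0\le\int\big[d^+\Delta_x(\omega\Xi\lambda_m)+q^+\partial_\pi^2(\omega\Xi\lambda_m)\big]dx\,d\pi.\tag{7.4}$$

*Terms with derivatives of $\Xi$, for fixed $m$.* We have $d^+\le T_-\le\mathrm{const}\cdot r^{-2\mu}P^{-e_0}$, and on the fixed range of $r$, by (5.4), $0\le q^+\le\Gamma(x,T)=\mathcal G(x,S)\le\mathrm{const}\cdot S^2\le\mathrm{const}\cdot P$ for small $P$. At fixed $\pi$, $\nabla_xP=-2\mu Px/r^2$ and $\Delta_xP=4\mu(\mu-1)P/r^2$, so the first and second $x$-derivatives of $\Xi(P/\varepsilon)$ are bounded by $C/r$, $C/r^2$; each $\pi$-derivative costs a factor $C/\pi$; and all these derivatives live on $\varepsilon\le P\le2\varepsilon$. These terms are thus bounded by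
$$\mathrm{const}\int_\varepsilon^{2\varepsilon}\big(P^{-e_0+e_1}+P\cdot P^{e_1-2}\big)\,dP\to0\qquad(\varepsilon\to0),$$
because $-e_0+e_1>-1$ and $e_1>0$.

*Remaining terms.* They are $\int d^+\Xi\,(2\nabla_x\omega\cdot\nabla_x\lambda_m+\omega\Delta_x\lambda_m)$ and $\int q^+\omega_{\pi\pi}\Xi\lambda_m$. The first integrand is at most $C\,d^+\omega r^{-2}$ in absolute value and is supported in $r\in[\frac12,1]\cup[2^m,2^{m+1}]$; by invariance and $\int_0P^{-e_0+e_1}dP<\infty$ the first integral is bounded uniformly in $m$ and $\varepsilon$. In the second, $q^+\omega_{\pi\pi}=O(P^{e_1-1})$ on bounded ranges of $r$, which is integrable, and $q^+\omega_{\pi\pi}\le0$. Let $\varepsilon\to0$ in (7.4); since $\lambda_m=1$ on $[1,2^m]$, which consists of $m$ fundamental domains,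
$$0\le m\,\mathcal I+\mathrm{const},\qquad\mathcal I=\int_{1\le r<2}q^+\omega_{\pi\pi}\,dx\,d\pi\le0\ \text{ finite}.$$
Letting $m\to\infty$ gives $\mathcal I=0$. Since $\omega_{\pi\pi}<0$, $q^+\equiv0$, so $\mathcal O$ is empty and $T\ge T_-$ on $\mathcal D$.

**Step 4: the exponents clash.** We compare with smoothness at $M_0$. At $\vartheta=1$, where $\kappa=\frac38$, Step 3 gives $T\ge\frac38A\,r^{-2\mu}P^{-0.95}$ for all small $P$, while (5.4) gives $T\le C'r^{-2\mu}P^{-1/2}$. As $P\to0$ this is a contradiction. $\square$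

It remains to construct $g$ and $F$ so that a solution must satisfy conditions 1–3.

## 8. The degenerate profile $\Phi_0=W^{1+p}s^p$ and two perturbations of it

By the second example in Section 5, $W^{1+p}s^p$ with $W$ harmonic is a degenerate solution with the slow decay we want. The harmonic function $x_0r^{-4}=r^{-3}\vartheta$ is positive only on a half space, so we modify it outside the cone.

**The functions $\chi$ and $W$.** Let $\chi(\vartheta)$ be a mollification of $\max(\vartheta,\frac12)$ by an even kernel supported in $[-\frac14,\frac14]$. It is smooth and convex, $\chi\ge\frac12$, $0\le\chi'\le1$, $\chi=\frac12$ for $\vartheta\le\frac14$, $\chi=\vartheta$ for $\vartheta\ge\frac34$. Put $W=r^{-3}\chi(\vartheta)$. By (4.1),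
$$r^5\Delta_xW=3(\chi-\vartheta\chi')+(1-\vartheta^2)\chi''\ge0.$$
Indeed $\chi-\vartheta\chi'=\frac12$ for $\vartheta\le\frac14$; for $\vartheta\ge\frac14$ it is nonincreasing, with derivative $-\vartheta\chi''$, and it vanishes for $\vartheta\ge\frac34$. Moreover $\Delta_xW=0$ for $\vartheta\ge\frac34$. Put $\epsilon=|\nabla_S\chi|^2/\chi^2$. Then $\epsilon=0$ for $\vartheta<\frac14$ and $\epsilon\le\frac{15}{16}\cdot4=\frac{15}4$, so its mean $\bar\epsilon$ over $S^3$ is at most $\frac{15}8$. Note $r^2|\nabla W|^2/W^2=9+\epsilon$.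

**The profile.** Let $p=\frac3{2\mu-3}$, so that $3(1+p)=2\mu p$, and
$$\Phi_0=W^{1+p}s^p=\chi^{1+p}\sigma^p,$$
which is $\gamma$-invariant. By Lemma 4.2, $V_{\Phi_0}=4p(p+1)W^{1+p}s^{p-1}>0$, $A_{\Phi_0}=(1+p)s^p[W^p\Delta W+pW^{p-1}|\nabla W|^2]\ge0$, and $|\mathbf c|^2=4p^2(1+p)^2W^{2p}|\nabla W|^2s^{2p-1}$, so
$$\mathbf D(H\Phi_0)=4p(1+p)^2\,W^{1+2p}\,\Delta_xW\,s^{2p-1}\ge0.\tag{8.1}$$
The same computation works with $(W,p)$ replaced by any positive function of $x$ and any exponent in $(0,1)$. In particular $H\Phi_0\ge0$ where $\sigma>0$, and it is degenerate in the cone.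

**How $\mathbf D$ reacts to a perturbation.** For $\psi=m(x)s^j$, Lemma 4.2 gives
$$\langle\langle H\Phi_0,H\psi\rangle\rangle=4(1+p)W^ps^{p+j-1}\Big\{j(j+1)\big[\Delta W+\tfrac pW|\nabla W|^2\big]m+pW\Delta m-2pj\,\nabla W\cdot\nabla m\Big\}.\tag{8.2}$$
If $m=W^j\ell$, the terms with $\nabla W\cdot\nabla\ell$ cancel, the coefficient of $\ell|\nabla W|^2W^{j-1}$ is $pj(j+1)+pj(j-1)-2pj^2=0$, and the braces equal
$$W^j\{pW\Delta\ell+j(1+j+p)\,\ell\,\Delta W\}.\tag{8.3}$$

**A perturbation $w$ that lowers $\mathbf D$.** It will serve for supersolutions. Let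
$$\mathsf h=r^2\Big(\frac{\Delta W}{pW}+\frac{|\nabla W|^2}{W^2}\Big)=\tfrac1p\Big(3+\frac{\Delta_S\chi}\chi\Big)+9+\epsilon\ge0,$$
a smooth function on $S^3$. Integrating by parts, $\int_{S^3}\Delta_S\chi/\chi=\int_{S^3}\epsilon$. With $\frac1p=\frac{2\mu-3}3$ its mean is
$$\bar{\mathsf h}=2\mu+6+\tfrac{2\mu}3\bar\epsilon\le4000+6+2500=6506<8000=4\mu.$$
Let $m_1$ be smooth on $S^3$ with $\Delta_Sm_1=\bar{\mathsf h}-\mathsf h$. For small $j\in(0,p)$ let $m=r^{-2\mu j}(1+jm_1)$ and $w=ms^j=(1+jm_1)\sigma^j$. Then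
$$\frac{r^2\Delta m}m=-4\mu j+4\mu^2j^2+\frac{j\Delta_Sm_1}{1+jm_1},\qquad\frac{r^2\nabla W\cdot\nabla m}{Wm}=6\mu j+\frac{j\nabla_S\chi\cdot\nabla_Sm_1}{\chi(1+jm_1)}.$$
So the braces in (8.2), divided by $pWmr^{-2}$, equal $j[\mathsf h-4\mu+\Delta_Sm_1]+O(j^2)=j[\bar{\mathsf h}-4\mu]+O(j^2)$. Also $r^2\Delta m/m=j[-4\mu+\bar{\mathsf h}-\mathsf h]+O(j^2)\le j[\bar{\mathsf h}-4\mu]+O(j^2)$ since $\mathsf h\ge0$. The $O(j^2)$ are uniform on $S^3$, because $\chi,\mathsf h,m_1$ are fixed. Fix $j$ so small that $1+jm_1>0$ and both quantities are negative. Then $\widehat{\langle\langle H\Phi_0,Hw\rangle\rangle}$ is a negative continuous function on $S^3$ times $\sigma^{p+j-1}$, and $\hat V_w=4j(j+1)(1+jm_1)\sigma^{j-1}$. So for $0<\sigma\le5$, with fixed $c,C>0$,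
$$\begin{gathered}\widehat{\langle\langle H\Phi_0,Hw\rangle\rangle}\le-c\,\sigma^{p+j-1},\qquad-C\sigma^j\le\hat A_w\le-c\,\sigma^j,\\ c\,\sigma^{j-1}\le\hat V_w\le C\sigma^{j-1},\qquad\hat{\mathbf D}(Hw)\le\hat A_w\hat V_w\le-c\,\sigma^{2j-1}.\end{gathered}\tag{8.4}$$

**A perturbation $w'$ that raises $\mathbf D$.** It will serve for subsolutions. Let $j'=\frac5{2(2\mu-3)}=\frac56p$ and $w'=W^{j'}r^{-5/2}s^{j'}=\chi^{j'}\sigma^{j'}$ (as $3j'+\frac52=2\mu j'$). Here $\ell=r^{-5/2}$ has $\Delta\ell=\frac54r^{-9/2}>0$, so (8.2), (8.3) and $\Delta W\ge0$ give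
$$\widehat{\langle\langle H\Phi_0,Hw'\rangle\rangle}\ge c\,\sigma^{p+j'-1}.\tag{8.5}$$
We also need $Hw'>0$. Write $w'=W_1^{1+j'}s^{j'}$ with $\log W_1=\frac{-\frac52\log r+j'\log W}{1+j'}$. We have $r^2\Delta\log r=2$ and $r^2\Delta\log W\ge-r^2|\nabla\log W|^2=-(9+\epsilon)\ge-12.75$. The radial derivative of $\log W_1$ is $-\frac{5/2+3j'}{1+j'}\frac1r$, of modulus at least $\frac5{2r}$. Hence
$$r^2\frac{\Delta W_1}{W_1}=r^2\big(\Delta\log W_1+|\nabla\log W_1|^2\big)\ge-5-12.75\,j'+\tfrac{25}4=\tfrac54-12.75\,j'>0.$$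
By the analogue of (8.1) for $(W_1,j')$: $A_{w'}>0$, $V_{w'}>0$, $\mathbf D(Hw')>0$, so $Hw'>0$.

## 9. The metric $g$ and the right side $F$

Let $\varsigma\in(0,\frac1{10})$ be a small parameter, fixed in Section 12, and $\alpha=\varsigma^2$. From here on $c,C,C_i,c_i$ denote positive constants independent of $\varsigma$. The named ones are chosen in the order $N,\Theta_0$; $\tau_0,C_*,c_8$; $C_1$; $C_2',C_2$; $C_3$; $H_*$; $C_H$; $C_0$; $C_7$. Each depends only on earlier ones and on fixed objects ($\mu,\chi,j,m_1$, the cutoffs, the functions $\rho,\eta,\eta_B$ of Section 10, and the metric $g_\#$ below). "For small $\varsigma$" means: below a threshold depending only on such constants, and in Section 11 also on a number $\delta_0$ chosen in terms of $P_2$.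

The plan is to choose $g$ so that $g+H(\varphi_0)$ is almost the degenerate form $H(\Phi_0)$, for an explicit function $\varphi_0$. Let $\xi,\xi_2,\xi_4,\xi_5,\Theta$ be smooth functions of $\sigma$, all but $\Theta$ with values in $[0,1]$:

* $\xi=1$ on $[0,2]$, $0$ on $[3,\infty]$;
* $\Theta=0$ on $[0,1]$, $\Theta>0$ on $(1,\infty]$, nondecreasing, $\Theta=\Theta_0$ on $[2,\infty]$;
* $\xi_2=0$ on $[0,4.5]$, $1$ on $[5,\infty]$; $\xi_4=1$ on $[0,4.5]$, $0$ on $[5,\infty]$;
* $\xi_5=0$ on $[0,4.1]$, $1$ on $[4.5,\infty]$.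

**The metric.** Let $g_*=r^{-2}|dx|^2+Nr^{-2\mu}|dy|^2$. Then $\widehat{\langle\langle g_*,Hw\rangle\rangle}=\hat V_w+N\hat A_w$, and by (8.4) we fix $N$ so large that this is negative for $1\le\sigma\le5$. Clearly $\langle\langle g_*,Hw'\rangle\rangle=A_{g_*}V_{w'}+V_{g_*}A_{w'}>0$. Let $g_\#$ be an $Sp(1)$-invariant hyperhermitian metric on $M$ (form $\sum_ag'(I_a\cdot,I_a\cdot)$ from any metric $g'$ and average over $Sp(1)$). Put $\varphi_0=\xi\cdot(\Phi_0-Q)$; it is continuous on $M$, smooth on $M\setminus M_0$, zero on $M_0$. For $\sigma\le5$ let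
$$[\cdots]=\alpha r^{-2}|dx|^2+H(Q)+H\big((1-\xi)(\Phi_0-Q)\big)+\Theta g_*,$$
and let $g=[\cdots]$ for $\sigma\le4.5$, $g=(1-\xi_2)[\cdots]+\xi_2g_\#$ for $\sigma\ge4.5$.

*Positivity.* For $\sigma\le2$, $[\cdots]=\alpha r^{-2}|dx|^2+H(Q)+\Theta g_*>0$: for $\sigma>0$ because $H(Q)>0$, and at $\sigma=0$ because $\hat A=\alpha$, $\hat V=8$, $\mathbf c=0$. On the compact set $2\le\sigma\le5$ the form $H(Q)+H((1-\xi)(\Phi_0-Q))$ is fixed and smooth, so for $\Theta_0$ large, which we fix, $[\cdots]\ge g_*$ there, even without the $\alpha$-term. So $g$ is a smooth $Sp(1)$-invariant hyperhermitian metric on $M$. On $\{\sigma\ge1\}$ it is bounded above and below by fixed metrics and bounded in every $C^k$, uniformly in $\varsigma$. For $\sigma\le1$, $g=\alpha r^{-2}|dx|^2+H(Q)$, as Hypothesis (S) requires.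

**The almost degenerate form.** On $M\setminus M_0$ let $U_0=g+H(\varphi_0)$ and $F_0=\mathbf D(U_0)$. Adding $H(\xi(\Phi_0-Q))$ to $[\cdots]$ gives
$$U_0=\alpha r^{-2}|dx|^2+H(\Phi_0)+\Theta g_*\ \ (0<\sigma\le4.5),\qquad U_0=g\ \ (\sigma\ge3),$$
and therefore, for $0<\sigma\le4.5$,
$$\hat F_0=\alpha(\hat V_{\Phi_0}+\Theta N)+\hat{\mathbf D}(H\Phi_0+\Theta g_*)\le C\big(\alpha\sigma^{p-1}+\sigma^{2p-1}+1_{\{\sigma\ge1\}}\big).\tag{9.1}$$
Here $\hat{\mathbf D}(H\Phi_0+\Theta g_*)\ge0$ since $H\Phi_0\ge0$, and the first term is positive, so $\hat F_0>0$ and $U_0>0$. For $\sigma\le1$ we have $\hat F_0=\alpha\hat V_{\Phi_0}+c_0\sigma^{2p-1}$ with $c_0=c_0(\vartheta)\ge0$, and $c_0=0$ for $\vartheta\ge\frac34$. Since $\hat V_{\Phi_0}=4p(1+p)\chi^{1+p}\sigma^{p-1}$ and $p<\frac12$, $\hat F_0$ is decreasing in $\sigma\in(0,1]$.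

**The right side.** $F_0$ blows up at $M_0$, so we freeze it near $M_0$. We also enlarge it there away from the cone and lower it slightly for $\sigma\ge4.1$; the reasons appear in Section 10. Let $\xi_1:[0,\infty)\to[0,1]$ be smooth, nondecreasing, $0$ on $[0,2]$, $1$ on $[4,\infty)$. Let $\xi_B(\vartheta)\in[0,1]$ be smooth, $1$ for $\vartheta\le-\frac12$, $0$ for $\vartheta\ge0$. With $t'=C_0\varsigma^{p-j'}$ set $\hat F_z(\vartheta)=\hat F_0(\vartheta,\sigma{=}2\varsigma)+H_*\varsigma^{2p-1}\xi_B(\vartheta)$ and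
$$\hat F=\xi_1(\sigma/\varsigma)\hat F_0+(1-\xi_1(\sigma/\varsigma))\hat F_z\quad(\sigma\le4\varsigma),\qquad F=(1-C_*t'\xi_5)F_0\quad(\sigma\ge4\varsigma).$$
For small $\varsigma$ (so that $C_*t'<1$) $F$ is positive, smooth (for $\sigma\le2\varsigma$ it depends on $x$ only) and $Sp(1)$-invariant, and $f:=\log(F/\mathbf D(g))\in C^\infty(M)$. It has these properties:

* (F1) $\hat F\le C_H\varsigma^{2p-1}$ for $\sigma\le4\varsigma$, by (9.1) on $[2\varsigma,4\varsigma]$ and $\alpha\varsigma^{p-1}=\varsigma^{1+p}\le\varsigma^{2p-1}$.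
* (F2) $\hat F\ge H_*\varsigma^{2p-1}$ for $\vartheta\le-\frac12$, $\sigma\le2\varsigma$.
* (F3) $\hat F\le C\alpha\varsigma^{p-1}=C\varsigma^{1+p}$ for $\vartheta\ge\frac34$, $\sigma\le1$, because there $c_0=0$, $\xi_B=0$, and $\hat F_0$ enters only for $\sigma\ge2\varsigma$.
* (F4) For fixed $x$, $F$ is nonincreasing in $s$ on $\{\sigma\le1\}$. For $\sigma\le2\varsigma$, $\hat F$ does not depend on $\sigma$. For $2\varsigma\le\sigma\le4\varsigma$ we have $\hat F_z\ge\hat F_0$, so $\partial_\sigma\hat F=\varsigma^{-1}\xi_1'(\hat F_0-\hat F_z)+\xi_1\partial_\sigma\hat F_0\le0$. For $4\varsigma\le\sigma\le1$, $\hat F=\hat F_0$.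

Assume from now on that $(\phi,b)$ is a smooth solution for these data, $u=\phi/4$. By Section 5, $u$ is $Sp(1)$-invariant. (F4) is condition 3 of Proposition 7.1, and (F3) will give condition 2 once $b$ is bounded above. What is left is the bound for $b$ and (5.5).

## 10. Barriers that push every contact point into $\{\sigma\ge4\}$

**Step 1: subsolutions.** The purpose is to bound $u$ from below by $\varphi_0$, up to a constant. For $0<\tau\le\tau_0$ let $\psi_\tau^-=\varphi_0+\tau\xi_4w'$. For $0<\sigma\le4.5$, $U(\psi_\tau^-)=U_0+\tau Hw'>0$. In the expansion of $\mathbf D$ the contributions $\alpha r^{-2}V_{w'}$, $\Theta\langle\langle g_*,Hw'\rangle\rangle$, $\mathbf D(Hw')$ are nonnegative, so (8.5) gives $\hat{\mathbf D}(U(\psi_\tau^-))\ge\hat F_0+c\tau\sigma^{p+j'-1}$. By (9.1), $\hat F_0\le C\sigma^{p+j'-1}$ on $[4\varsigma,4.5]$, as $\alpha=\varsigma^2\le(4\varsigma)^{j'}$ and $j'<p$. Hence: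

1. For $4\varsigma\le\sigma\le4.5$: $\mathbf D(U(\psi_\tau^-))\ge(1+c_8\tau)F_0$.
2. For $0<\sigma\le4\varsigma$ and $\tau\ge t'$: $\hat{\mathbf D}(U(\psi_\tau^-))\ge ct'(4\varsigma)^{p+j'-1}\ge3C_H\varsigma^{2p-1}\ge3\hat F$, if $C_0$ is large depending on $C_H$, by (F1). This fixes $C_0$.
3. For $\sigma\ge4.5$: $U(\psi_\tau^-)=g+\tau H(\xi_4w')$ with $H(\xi_4w')$ a fixed smooth form, so $U(\psi_\tau^-)>0$ and $\mathbf D(U(\psi_\tau^-))\ge(1-C_*\tau)F_0$ for $\tau\le\tau_0$. This defines $\tau_0$ and $C_*$.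

The minimum of $u-\psi_\tau^-$ is not attained on $M_0$: near $M_0$ this function is $(u+Q)-\Phi_0-\tau w'$, where for fixed $x$ we have $u+Q=u|_{M_0}+O(s)$, while $\Phi_0+\tau w'\ge c(x)s^p$ with $c(x)>0$ and $p<1$.

**Step 2: $b\ge0$.** For small $\varsigma$, $t'\le\tau_0$, and items 1–3 with $\tau=t'$ give $\mathbf D(U(\psi_{t'}^-))\ge F$ on $M\setminus M_0$: for $\sigma\ge4.5$ because $F=(1-C_*t')F_0$ there, for $4\varsigma\le\sigma\le4.5$ because $F\le F_0$. At the minimum of $u-\psi_{t'}^-$, Lemma 4.3 gives $e^bF=\mathbf D(U(u))\ge F$.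

**Step 3: the main supersolution $\psi_D$.** The purpose is an upper bound for $u-\varphi_0$. The perturbation $tw$ makes $\mathbf D$ too small away from $M_0$. On $M_0$ the only information is $A_{U(u)}=\alpha r^{-2}+\Delta_xu>0$, so there we would like the barrier to be $\alpha\eta$ with $\Delta_S\eta=-1$. No such $\eta$ exists on $S^3$, since $\Delta_S\eta$ has mean $0$. So we concentrate the compensating mass far from the cone: let $\rho\ge0$ be a smooth function of $\vartheta$ on $S^3$, supported in $\{\vartheta<-\frac45\}$, of mean $1$, and let $\eta$ be smooth on $S^3$ with $\Delta_S\eta=\rho-1$. Let $t=C_1\varsigma^{p-j}$ and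
$$\psi_D=\varphi_0+\xi_4(tw+\alpha\eta)\ \text{ on }M\setminus M_0,\qquad\psi_D=\alpha\eta\ \text{ on }M_0,$$
which is continuous. Since $H(\eta)=r^{-2}(\rho-1)|dx|^2$, for $0<\sigma\le4.5$ we have $U(\psi_D)=\alpha\rho r^{-2}|dx|^2+H(\Phi_0)+\Theta g_*+tHw$ and
$$\begin{aligned}\hat{\mathbf D}(U(\psi_D))=\ &\alpha\rho(\hat V_{\Phi_0}+t\hat V_w+\Theta N)+\hat{\mathbf D}(H\Phi_0+\Theta g_*)\\&+t\big[\widehat{\langle\langle H\Phi_0,Hw\rangle\rangle}+\Theta\,\widehat{\langle\langle g_*,Hw\rangle\rangle}\big]+t^2\hat{\mathbf D}(Hw).\end{aligned}\tag{10.1}$$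
For small $\varsigma$, $t\le1$, and the first term is $\le C\alpha\rho\sigma^{-1}$ for $\sigma\le4$. Also $\hat{\mathbf D}(H\Phi_0+\Theta g_*)\le\hat F_0$, $\Theta\langle\langle g_*,Hw\rangle\rangle\le0$ and $\mathbf D(Hw)<0$. There are two ranges.

(a) $4\varsigma\le\sigma\le4$. By (8.4), $\hat{\mathbf D}(U(\psi_D))\le\hat F_0+C\alpha\sigma^{-1}-ct\sigma^{p+j-1}$. Since $t\sigma^{p+j}\ge c\,\varsigma^{2p}$, which is much larger than $\varsigma^2=\alpha$, the second term is at most half of the third for small $\varsigma$. And $\hat F_0\le C\sigma^{p+j-1}$ by (9.1), as $\alpha\le(4\varsigma)^j$ and $j<p$. So $\mathbf D(U(\psi_D))\le(1-c_4t)F_0<F_0$.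

(b) $0<\sigma\le4\varsigma$, and either $\rho=0$ or $\sigma\ge\varsigma/2$. Here $\Theta=0$ and $\hat{\mathbf D}(U(\psi_D))\le C\sigma^{2p-1}-ct^2\sigma^{2j-1}+C\alpha\varsigma^{-1}$. We have $t^2\sigma^{2j-1}\ge C_1^2\,4^{-2(p-j)}\sigma^{2p-1}$, $\sigma^{2p-1}\ge c\,\varsigma^{2p-1}$, and $\alpha\varsigma^{-1}=\varsigma$ is much smaller than $\varsigma^{2p-1}$. So fixing $C_1$ large gives $\mathbf D(U(\psi_D))<0$ for small $\varsigma$.

**Step 4: a second barrier $\psi_B$ where (b) is silent.** The uncovered set is $\{\rho\ne0,\ \sigma<\varsigma/2\}$; this is where $F$ was enlarged. For $\sigma\le2\varsigma$ write $\psi_D=\Psi_D-Q$ with $\Psi_D=\Phi_0+tw+\alpha\eta$; then $-C\alpha\le\Psi_D\le C_2'\varsigma^p$ with some $C_2'\ge1$. Let $\eta_B(\vartheta)\in[-1,1]$ be smooth, $=-1$ for $\vartheta\le-\frac34$, $=1$ for $\vartheta\ge-\frac58$. Put $C_2=2C_2'$, $\beta_0=C_2\varsigma^p$ and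
$$\psi_B=\Psi_B-Q,\qquad\Psi_B=\beta_0(\eta_B+\sigma/\varsigma)\qquad(\vartheta\le-\tfrac12,\ \sigma\le2\varsigma).$$
The form $U(\psi_B)=\alpha r^{-2}|dx|^2+H(\Psi_B)$ has $\hat A\le\alpha+C\beta_0$ and $\hat V=8\beta_0/\varsigma$. As $\alpha\le\beta_0$, $\hat{\mathbf D}(U(\psi_B))\le\hat A\hat V\le C_3\beta_0^2/\varsigma=C_3C_2^2\varsigma^{2p-1}$. Fix $H_*>C_3C_2^2$. By (F2), $\mathbf D(U(\psi_B))<F$ on this region. Moreover, for small $\varsigma$:

* $\Psi_B\ge\beta_0>\Psi_D$ if $\vartheta\ge-\frac58$, and $\Psi_B\ge0.9\beta_0>\Psi_D$ if $1.9\varsigma\le\sigma\le2\varsigma$;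
* $\Psi_B\le-\beta_0/2<-C\alpha\le\Psi_D$ if $\vartheta\le-\frac34$, $\sigma\le\varsigma/2$.

So $\psi_+:=\min(\psi_D,\psi_B)$ on $\{\vartheta\le-\frac12,\ \sigma\le2\varsigma\}$, $\psi_+:=\psi_D$ elsewhere, is continuous on $M$, and $\psi_+=\psi_D$ near the relative boundary of this region.

**Step 5: the maximum of $u-\psi_+$ is attained only in $\mathcal E:=\{\sigma\ge4\}$.** Let $z$ be a maximum point with $\sigma(z)<4$; we exclude all positions.

*Case $\psi_+(z)=\psi_B(z)$ with $z$ in the region.* By the first bullet $\vartheta(z)<-\frac58$ and $\sigma(z)<1.9\varsigma$, so $\psi_B\ge\psi_+$ near $z$ and $u-\psi_B$ has a local maximum at $z$ ($\psi_B$ is smooth there, also on $M_0$). By Lemma 4.3, $e^bF\le\mathbf D(U(\psi_B))<F$, contradicting $b\ge0$.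

*Otherwise* $\psi_+(z)=\psi_D(z)$ and, since $\psi_D\ge\psi_+$, $u-\psi_D$ has a local maximum at $z$. If $4\varsigma\le\sigma(z)<4$, then (a) gives $e^bF\le\mathbf D(U(\psi_D))<F_0=F$, a contradiction. If $0<\sigma(z)<4\varsigma$: the point $z$ is not in $\{\vartheta\le-\frac34,\ \sigma\le\varsigma/2\}$, where $\psi_B<\psi_D$; so $\rho(z)=0$ or $\sigma(z)>\varsigma/2$, and (b) gives $\mathbf D(U(\psi_D))<0$ at $z$, contradicting $\mathbf D(U(\psi_D))\ge\mathbf D(U(u))>0$. If $z\in M_0$: then $\vartheta(z)>-\frac34$, so $\rho=0$ near $z$, and $u|_{M_0}-\alpha\eta$ has a local maximum at $z$, so $\Delta_xu(z)\le\alpha r^{-2}\Delta_S\eta=-\alpha r^{-2}$. But on $M_0$, $A_{U(u)}=\alpha r^{-2}+\Delta_xu>0$. Contradiction.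

**Step 6: an upper bound for $b$.** At a maximum point $z\in\mathcal E$ of $u-\psi_+$ we have $U(\psi_+)=g+H(\xi_4(tw+\alpha\eta))$, where the last form is $O(t+\alpha)$ with respect to $g$. So $e^bF\le(1+C(t+\alpha))F_0$ at $z$, while $F\ge(1-C_*t')F_0$. Hence
$$0\le b\le C_7(t+t'+\alpha),\tag{10.2}$$
and for small $\varsigma$, $e^b\le\frac32$ and $e^b\le1+2C_7(t+t'+\alpha)$.

**Step 7: a subsolution whose contact is also in $\mathcal E$.** Let $t_1'=t'+\frac{4C_7}{c_8}(t+t'+\alpha)$, which tends to $0$ with $\varsigma$, so $t_1'\le\tau_0$ for small $\varsigma$. The minimum of $u-\psi^-_{t_1'}$ is attained only in $\mathcal E$. It is not on $M_0$ by Step 1. For $4\varsigma\le\sigma<4$, $\mathbf D(U(\psi^-_{t_1'}))\ge(1+c_8t_1')F_0>e^bF_0\ge e^bF$, and for $0<\sigma\le4\varsigma$, $\mathbf D(U(\psi^-_{t_1'}))\ge3F>e^bF$; both exclude a minimum by Lemma 4.3.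

## 11. Weak Harnack and a contact set: $u-\varphi_0$ is almost constant on $\{\frac12\le\sigma\le1\}$

Let $z,z'\in\mathcal E$ be a maximum point of $u-\psi_+$ and a minimum point of $u-\psi^-_{t_1'}$. Put $\nu=t+t'+t_1'+\alpha$, so $\nu\to0$ as $\varsigma\to0$. On $\{\sigma\ge3\}$, $\varphi_0=0$ and $|\psi_+|+|\psi^-_{t_1'}|\le C\nu$, hence
$$u(z')-C\nu\le u\le u(z)+C\nu\qquad(\sigma\ge3).\tag{11.1}$$
The barriers bound $u-\varphi_0$ above by about $u(z)$ and below by about $u(z')$. We must show that these two numbers are close.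

**Step 1: a differential inequality.** It makes $u$ nearly a subsolution of a linear equation. On $\{\sigma\ge3\}$, $U_0=g$. Let $\lambda_1,\lambda_2$ be the eigenvalues of $U(u)$ with respect to $g$. Taking traces, $4(\lambda_1+\lambda_2)=8+4g^{kl}\nabla^2_{kl}u$. By (4.2), $b\ge0$ and $F\ge(1-C_*t')\mathbf D(g)$,
$$2+g^{kl}\nabla^2_{kl}u=\lambda_1+\lambda_2\ge2\sqrt{\lambda_1\lambda_2}=2\big(e^bF/\mathbf D(g)\big)^{1/2}\ge2-C\nu.$$
So $v:=u(z)+C\nu-u$ satisfies $v\ge0$ and $g^{kl}\nabla^2_{kl}v\le C\nu$ on $\{\sigma\ge3\}$, and $v(z)\le C\nu$.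

**Step 2: a Harnack chain from $z$ to $z'$.** It transports the smallness of $v$ in mean. Let $\mathcal L=\{|y|^2\ge4|x|^{2\mu},\ 1\le|y|\le2^\mu\}\subset\mathbb H^2$. It is compact, connected (it retracts to $\{x=0,\ 1\le|y|\le2^\mu\}$), and maps onto $\mathcal E$. Let $R_0>0$ be a quarter of its distance to the closed set $\{|y|^2\le3|x|^{2\mu}\}$, which is disjoint from it. Lift $z,z'$ to $\mathcal L$. Covering $\mathcal L$ by finitely many balls of radius $R_0/8$ with centres in $\mathcal L$ and using connectedness, we join $z=z_0,\dots,z_\ell=z'$ in $\mathcal L$ with $|z_{i+1}-z_i|<R_0/2$ and $\ell$ bounded by a fixed number. We have $B_{2R_0}(z_i)\subset\{\sigma>3\}$, and there $g$ is uniformly elliptic, uniformly in $\varsigma$. The weak Harnack inequality (Gilbarg–Trudinger, Thm 9.22) says: if $v\ge0$ and $a^{kl}\nabla^2_{kl}v\le f_1$ in $B_{2R}\subset\mathbb R^d$ with $a$ uniformly elliptic, then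
$$\Big(|B_R|^{-1}\int_{B_R}v^{p_0}\Big)^{1/p_0}\le C\big(\inf_{B_R}v+R\,\|f_1\|_{L^d(B_{2R})}\big),$$
with $p_0,C>0$ depending only on $d$ and the ellipticity constants. Since $B_{R_0/2}(z_{i+1})\subset B_{R_0}(z_i)\cap B_{R_0}(z_{i+1})$, a bound $C\nu$ for the $L^{p_0}$-mean on $B_{R_0}(z_i)$ gives $\inf_{B_{R_0}(z_{i+1})}v\le C\nu$, hence the same kind of bound on $B_{R_0}(z_{i+1})$. Starting from $\inf_{B_{R_0}(z)}v\le C\nu$,
$$\Big(|B_{R_0}|^{-1}\int_{B_{R_0}(z')}v^{p_0}\Big)^{1/p_0}\le C\nu.\tag{11.2}$$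

**Step 3: a contact set near $z'$.** Smallness of $v$ in mean does not bound $v(z')$; we need $u$ to be close to $u(z')$ on a set of definite measure. Let $\delta_0>0$ be small and $\varsigma$ so small that $C\nu\le\delta_0/4$ in (11.1). On $B=B_{R_0}(z')$ put $v_1=u+\delta_0|\cdot-z'|^2/R_0^2$. Then $v_1(z')=u(z')$ and $v_1\ge u(z')+\frac34\delta_0$ on $\partial B$. For $|\zeta_0|<\frac{3\delta_0}{4R_0}$ the function $v_1-\zeta_0\cdot(\cdot-z')$ exceeds its value at $z'$ on $\partial B$, so it has an interior minimum. Hence for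
$$\Sigma=\Big\{\zeta\in B:\ |\nabla v_1(\zeta)|<\tfrac{3\delta_0}{4R_0},\ v_1\ge v_1(\zeta)+\nabla v_1(\zeta)\cdot(\cdot-\zeta)\text{ on }B\Big\}$$
the set $\nabla v_1(\Sigma)$ is the whole ball of radius $\frac{3\delta_0}{4R_0}$ in $\mathbb R^8$, and by the area formula $c\,\delta_0^8\le\int_\Sigma\det\nabla^2v_1$. On $\Sigma$, $\nabla^2v_1\ge0$, so $H(u)\ge-C\delta_0$ and $U(u)\ge\frac12g$ for $\delta_0$ small. As $\lambda_1\lambda_2=e^bF/\mathbf D(g)\le C$ and $\lambda_i\ge\frac12$, we get $\lambda_i\le C$, so $H(u)\le C$, and $0\le\nabla^2v_1\le H(v_1)\le C$, because $\nabla^2v_1$ is one of the four nonnegative summands of $H(v_1)$. Hence $|\Sigma|\ge c\,\delta_0^8$.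

**Step 4: $u(z)-u(z')\le2\delta_0$ for small $\varsigma$.** We combine the two previous steps. Evaluating the supporting plane at $z'$, on $\Sigma$ we have $u\le v_1\le v_1(z')+\frac34\delta_0\le u(z')+\delta_0$. If $u(z)-u(z')>2\delta_0$, then $v\ge\delta_0$ on $\Sigma$, so the left side of (11.2) is at least $c\,\delta_0^{1+8/p_0}$, which is false for $\varsigma$ small. Thus $u(z)-u(z')\le2\delta_0$ for $\varsigma\le\varsigma(\delta_0)$.

**Step 5: the estimate (5.5).** On $\{\frac12\le\sigma\le1\}$ we have $\psi_+=\psi_D$, since $2\varsigma<\frac12$. So there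
$$u-\varphi_0\le(\psi_+-\varphi_0)+u(z)-\psi_+(z)\le u(z)+C\nu,$$
and likewise $u-\varphi_0\ge u(z')-C\nu$. So the oscillation of $u-\varphi_0$ on this set is at most $2\delta_0+C\nu$. For $\sigma\le2$, $\Phi-\Phi_0=u-\varphi_0$, where $\Phi=u+Q$. Put
$$P_2:=\tfrac14\,2^{-1-p}(1-2^{-p}).\tag{11.3}$$
Since $\Phi_0(x,\sigma{=}1)-\Phi_0(x,\sigma{=}\frac12)=\chi^{1+p}(1-2^{-p})\ge4P_2$, for a fixed small $\delta_0$, chosen in terms of $P_2$ and the fixed constants, and for small $\varsigma$,
$$\Phi|_{\sigma=1}-\Phi|_{\sigma=1/2}\ge4P_2-(2\delta_0+C\nu)\ge2P_2\qquad\text{for every }x\ne0,$$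
which is (5.5). The number $P_2$ depends only on $\mu$, not on $\varsigma$.

## 12. Fixing $\varsigma$: proof of Theorem A

With $P_2$ from (11.3), let $\delta=\delta(P_2)$ be as in Proposition 7.1, given by (7.2). Choose $\varsigma$ so small that all requirements of Sections 9–11 hold and, in addition, that (F3) and $e^b\le\frac32$ give
$$\hat{\mathcal F}=e^b\hat F\le C\varsigma^{1+p}\le\delta\qquad(\vartheta\ge\tfrac34,\ \sigma\le1).$$
All these thresholds depend only on fixed constants, not on the assumed solution. For this $\varsigma$ the data $(M,I,J,K,g,f)$ are smooth; $g$ and $F$ satisfy the requirements of Hypothesis (S). If $(\phi,b)$ were a smooth solution for some $b\in\mathbb R$, then condition 1 of Proposition 7.1 would hold by Section 11, condition 2 by the last display, and condition 3 by (F4). Proposition 7.1 says that this is impossible. So for no $b\in\mathbb R$ is there a smooth solution, which proves Theorem A; with Section 3, Theorem B is proved as well.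 $\blacksquare$
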